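\title{Weak K\"onig's lemma does not prove that left Artinian rings are left Noetherian}

\begin{abstract}
For commutative rings, the statement ``Artinian implies Noetherian'' is provable in $\mathrm{WKL}_0$. We show that the statement ``every left Artinian ring with identity is left Noetherian'' is not: it fails in an $\omega$-model of $\mathrm{WKL}_0$, for a local, locally finite algebra over a finite field. The algebra is a union of finite local rings, built by a forcing construction in which new left multipliers destroy every computably bounded witness to a descending chain while a witness to an ascending chain survives. We also show that the statement is provable in $\mathrm{ACA}_0$.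
\end{abstract}

\section{Introduction}

We work in subsystems of second-order arithmetic over the base system $\mathrm{RCA}_0$; the system $\mathrm{WKL}_0$ is $\mathrm{RCA}_0$ together with weak K\"onig's lemma $\mathrm{WKL}$, and $\mathrm{ACA}_0$ has arithmetical comprehension (the definitions are recalled in Section~\ref{sec:model}). A ring is coded as a subset of $\mathbb N$ together with its ring operations, and a sequence of subsets of a ring is given as a single set coding the sequence. Rings have an identity and need not be commutative. A ring $R$ is \emph{left Artinian} if every descending sequence $I_0\supseteq I_1\supseteq\cdots$ of left ideals is eventually constant, and \emph{left Noetherian} if every ascending sequence $I_0\subseteq I_1\subseteq\cdots$ of left ideals is eventually constant. For commutative rings the word ``left'' is dropped. Consider the two statements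
\begin{itemize}
\item[] $\mathrm{ART}_0$: every Artinian commutative ring is Noetherian;
\item[] $\mathrm{ART}_0^{\mathrm{nc}}$: every left Artinian ring is left Noetherian.
\end{itemize}
Read contrapositively, each of them poses a construction problem: given a ring and an ascending chain that never stabilizes, produce a descending chain that never stabilizes. The strength of the statement measures how hard it is to find the second chain from the ring and the first chain.

It is shown in \cite{Artinian} that $\mathrm{WKL}_0\vdash\mathrm{ART}_0$, by a proof that uses commutativity, and it is stated there that ``whether or not $\mathrm{ART}_0$ follows from $\mathrm{WKL}_0$ in the noncommutative case is still open.'' The remark does not say which ideals are meant. We interpret it with left ideals, so that the classical counterpart is the Hopkins--Levitzki theorem, and ask: \emph{does $\mathrm{WKL}_0$ prove $\mathrm{ART}_0^{\mathrm{nc}}$?}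

One might guess that it does. The visible obstacle in $\mathrm{RCA}_0$ is that the left ideal generated by a finite set is only $\Sigma^0_1$ and need not exist as a set, and $\mathrm{WKL}$ removes this obstacle for chains, with no use of commutativity: it turns a suitable sequence of ring elements into a chain of left ideals (Lemma~\ref{lem:chains}). Nevertheless the answer is negative. Recall that a ring is \emph{local} if its nonunits form an ideal, which is then its Jacobson radical; an ideal is \emph{nil} if each of its elements is nilpotent; and an algebra is \emph{locally finite} if every finite subset lies in a finite-dimensional subalgebra.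

\begin{theorem}\label{thm:A}
There are an $\omega$-model $\mathcal M$ of $\mathrm{WKL}_0$ and a ring $R\in\mathcal M$ with identity such that $\mathcal M\models$ ``$R$ is left Artinian and not left Noetherian.'' Hence $\mathrm{WKL}_0\nvdash\mathrm{ART}_0^{\mathrm{nc}}$. Moreover, $R$ can be taken to be a local, locally finite algebra over a prescribed finite field $k$, with residue field $k$ and nil radical.
\end{theorem}

Since $\mathcal M$ is an $\omega$-model, $\mathrm{ART}_0^{\mathrm{nc}}$ is not provable even from $\mathrm{WKL}_0$ together with full induction and all true sentences of first-order arithmetic. An upper bound is given by arithmetical comprehension.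

\begin{theorem}\label{thm:B}
$\mathrm{ACA}_0\vdash\mathrm{ART}_0^{\mathrm{nc}}$.
\end{theorem}

\begin{remark}
The following is not used below. The statement $\mathrm{ART}_0^{\mathrm{nc}}$ contains $\mathrm{ART}_0$ as a special case, and $\mathrm{ART}_0$ implies $\mathrm{WKL}$ over $\mathrm{RCA}_0$ by Conidis \cite{Chain}. Granting this result, $\mathrm{ART}_0^{\mathrm{nc}}$ is strictly stronger than $\mathrm{WKL}$ over $\mathrm{RCA}_0$ and provable in $\mathrm{ACA}_0$. We do not determine whether it is equivalent to $\mathrm{ACA}_0$.
\end{remark}

Section~\ref{sec:model} reduces Theorem~\ref{thm:A} to the existence of a ring whose witnesses to descending chains all grow too fast (Proposition~\ref{prop:ring}). Section~\ref{sec:examples} shows the algebraic mechanism behind that ring in two small examples, Sections~\ref{sec:frames} and~\ref{sec:collapse} develop it in general, and Sections~\ref{sec:forcing} and~\ref{sec:ring} carry out the construction. Section~\ref{sec:aca} proves Theorem~\ref{thm:B} and can be read on its own.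

\section{From chains of ideals to growth rates of sequences}\label{sec:model}

\subsection{The systems and their $\omega$-models}

$\mathrm{RCA}_0$ consists of the basic axioms for $0,1,+,\cdot,<$, induction for $\Sigma^0_1$ formulas and comprehension for $\Delta^0_1$ formulas. $\mathrm{WKL}$ says that every infinite tree of finite binary strings has an infinite path. $\mathrm{ACA}_0$ is $\mathrm{RCA}_0$ with comprehension for all arithmetical formulas (those without set quantifiers, set parameters being allowed); it proves induction for such formulas.

An \emph{$\omega$-model} has the standard natural numbers as first-order part, so it is determined by the family of subsets of $\mathbb N$ over which its set variables range, and we identify it with this family. An arithmetical statement about members of an $\omega$-model holds in the model if and only if it is true. An $\omega$-model satisfies $\mathrm{RCA}_0$ if and only if it is a \emph{Turing ideal}, that is, a nonempty family closed under Turing reducibility $\le_T$ and under the join $X\oplus Y=\{2n:n\in X\}\cup\{2n+1:n\in Y\}$. It satisfies $\mathrm{WKL}_0$ if and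 only if, in addition, every infinite binary tree in it has a path in it.

\subsection{Rising and falling sequences}

Chains of left ideals are witnessed by sequences of elements. A finite or infinite sequence $(y_n)$ in a ring $R$ is
\[
\emph{rising}\ \text{ if } y_n\notin\sum_{m<n}Ry_m \text{ for all } n,\qquad
\emph{falling}\ \text{ if } y_n\notin\sum_{m>n}Ry_m \text{ for all } n .
\]

\begin{lemma}\label{lem:chains}
Let $\mathcal M$ be an $\omega$-model of $\mathrm{WKL}_0$ and let $R\in\mathcal M$ be a ring. Then $R$ is left Artinian in $\mathcal M$ if and only if $\mathcal M$ contains no infinite falling sequence, and $R$ is left Noetherian in $\mathcal M$ if and only if $\mathcal M$ contains no infinite rising sequence.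
\end{lemma}

\begin{proof}
\emph{From chains to sequences.} Let $(I_n)\in\mathcal M$ be a descending sequence of left ideals that is not eventually constant. Put $n_0=0$ and, given $n_j$, search for $n_{j+1}>n_j$ and $y_j\in I_{n_j}\setminus I_{n_{j+1}}$. The search always succeeds and is computable in $(I_n)$, so $(y_j)\in\mathcal M$. For $m>j$ we have $y_m\in I_{n_m}\subseteq I_{n_{j+1}}$, so $\sum_{m>j}Ry_m\subseteq I_{n_{j+1}}\not\ni y_j$. In the ascending case search for $y_j\in I_{n_{j+1}}\setminus I_{n_j}$; then $\sum_{m<j}Ry_m\subseteq I_{n_j}\not\ni y_j$.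

\emph{From sequences to chains.} Let $(y_n)\in\mathcal M$ be rising. Code a sequence $(I_n)$ of subsets of $\mathbb N$ by the characteristic function of $\{\langle n,z\rangle:z\in I_n\}$ and impose the following requirements: $0\in I_n\subseteq R$; if $z,z'\in I_n$ and $r\in R$, then $z+z'\in I_n$ and $rz\in I_n$; $I_n\subseteq I_{n+1}$; $y_m\in I_n$ for $m<n$; and $y_n\notin I_n$. Each instance involves at most three bits, and the instances can be listed computably in $R\oplus(y_n)$. Let $S$ be the tree of binary strings $\eta$ that violate none of the first $|\eta|$ instances whose bits all lie below $|\eta|$. Then $S\in\mathcal M$, and the paths of $S$ are the sequences meeting all requirements. The sequence $I_n=\sum_{m<n}Ry_m$ is one of them, so $S$ is infinite and has a path in $\mathcal M$. This path is an ascending sequence of left ideals with $y_n\in I_{n+1}\setminus I_n$. For a falling sequence require instead $I_n\supseteq I_{n+1}$, $y_m\in I_n$ for $m\ge n$ and $y_n\notin I_{n+1}$, which $I_n=\sum_{m\ge n}Ry_m$ satisfies.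
\end{proof}

So in an $\omega$-model of $\mathrm{WKL}_0$ the statement $\mathrm{ART}_0^{\mathrm{nc}}$ says that a ring with an infinite rising sequence has an infinite falling sequence. For vectors over a field the analogous notions coincide, since both mean linear independence. We need a ring in which they are far apart: a rising sequence is easy to compute, and every falling sequence is out of reach of $\mathrm{WKL}$.

\subsection{A model of $\mathrm{WKL}_0$ without fast-growing functions}

What $\mathrm{WKL}$ cannot do is produce fast-growing functions. Say that $g$ \emph{dominates} $f$ if $f(n)\le g(n)$ for all $n$. The next lemma is the relativized hyperimmune-free basis theorem of Jockusch and Soare \cite{JS}; we include the proof.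

\begin{lemma}\label{lem:basis}
Let $S$ be an infinite $X$-computable binary tree. Then $S$ has a path $Z$ such that every total function computable from $X\oplus Z$ is dominated by an $X$-computable function.
\end{lemma}

\begin{proof}
Let $\Psi_0,\Psi_1,\dots$ list the Turing functionals. For a string $\eta$, say that $\Psi_e^{X\oplus\eta}(n)$ \emph{converges} if the computation halts within $|\eta|$ steps and asks only about bits of $\eta$ below $|\eta|$. We build infinite $X$-computable trees $S=S_0\supseteq S_1\supseteq\cdots$. Given $S_e$, let $S_{e,n}$ be the subtree of all $\eta\in S_e$ such that $\Psi_e^{X\oplus\eta}(n)$ does not converge. If $S_{e,n}$ is infinite for some $n$, let $S_{e+1}=S_{e,n}$ for one such $n$; then $\Psi_e^{X\oplus Z}(n)$ is undefined for every path $Z$ of $S_{e+1}$. Otherwise let $S_{e+1}=S_e$. In this case, given $n$, we can find computably in $X$ a level at which $\Psi_e^{X\oplus\eta}(n)$ converges for every $\eta\in S_e$; the maximum of these finitely many values is an $X$-computable function of $n$ that dominates $\Psi_e^{X\oplus Z}$ for every path $Z$ of $S_e$. The sets of paths of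 the $S_e$ are nonempty, closed and decreasing, so by compactness of Cantor space some $Z$ is a path of every $S_e$.
\end{proof}

\begin{corollary}\label{cor:model}
For every $O\subseteq\mathbb N$ there is an $\omega$-model $\mathcal M$ of $\mathrm{WKL}_0$ with $O\in\mathcal M$ such that every function in $\mathcal M$ is dominated by an $O$-computable function.
\end{corollary}

\begin{proof}
Let $X_0=O$ and $X_{s+1}=X_s\oplus Z_s$, where $Z_s$ is the path given by Lemma~\ref{lem:basis} for $X=X_s$ and an infinite $X_s$-computable tree chosen at stage $s$. For each $s$ there are countably many infinite $X_s$-computable trees, and they remain $X_{s'}$-computable for $s'\ge s$; arrange that each is chosen at some stage $s'\ge s$. Then $\mathcal M=\{Y:\exists s\ Y\le_TX_s\}$ is a Turing ideal in which every infinite binary tree has a path. Every $X_{s+1}$-computable function is dominated by an $X_s$-computable one, so by induction on $s$ it is dominated by an $O$-computable one.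
\end{proof}

\subsection{The ring, and the proof of Theorem~\ref{thm:A}}

The elements of our ring will be the natural numbers, so it makes sense to bound them.

\begin{proposition}\label{prop:ring}
Let $k$ be a finite field. There are a $k$-algebra $R$ with identity and with domain $\mathbb N$ and a sequence $(x_n)_{n\in\mathbb N}$ in $R$ such that, with $O\subseteq\mathbb N$ coding $+$, $\cdot$ and $(x_n)$, the following hold.
\begin{enumerate}
\item[(i)] For every total $O$-computable function $h$ there is $g$ such that no sequence $y_0,\dots,y_g$ with $y_n\le h(n)$ for all $n\le g$ is falling in $R$.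
\item[(ii)] The sequence $(x_n)$ is rising.
\item[(iii)] $R=k\oplus J$, where $J$ is a nil ideal, and $R$ is locally finite.
\end{enumerate}
\end{proposition}

An initial segment of a falling sequence is falling, so (i) implies that no infinite falling sequence is dominated by an $O$-computable function. The finite form of (i) is what allows a finite stage of a construction to guarantee it.

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:ring}]
Take $R$, $(x_n)$, $O$ from the proposition and $\mathcal M$ from Corollary~\ref{cor:model}. Then $R$ and $(x_n)$ lie in $\mathcal M$. By (ii) and Lemma~\ref{lem:chains}, $R$ is not left Noetherian in $\mathcal M$. An infinite falling sequence in $\mathcal M$ would be dominated by an $O$-computable function, contrary to (i); by Lemma~\ref{lem:chains}, $R$ is left Artinian in $\mathcal M$. So $\mathcal M$ satisfies $\mathrm{WKL}_0$ and the negation of $\mathrm{ART}_0^{\mathrm{nc}}$. By (iii), an element $c+j$ with $0\ne c\in k$ and $j\in J$ is a unit, because $j$ is nilpotent, and the elements of $J$ are not units. Hence $R$ is local with radical $J$ and residue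 field $k$.
\end{proof}

By Theorem~\ref{thm:B} the ring $R$ is not truly left Artinian; the model $\mathcal M$ misses all of its strictly descending chains.

\begin{remark}\label{rem:notnilp}
The ideal $J$ in Proposition~\ref{prop:ring} cannot be nilpotent. Suppose $J^N=0$. Then $J=\{z:z^N=0\}$ is $O$-computable, and each $J^i$ is computably enumerable in $O$. As $J^0=R$ is infinite, there is $i$ with $J^i$ infinite and $J^{i+1}$ finite. Search successively for $y_n\in J^i$ outside the finite set $ky_0+\dots+ky_{n-1}+J^{i+1}$. The $y_n$ are linearly independent modulo $J^{i+1}$ and $Ry_m\subseteq ky_m+J^{i+1}$, so $(y_n)$ is an $O$-computable falling sequence, contrary to (i). The construction must therefore create longer and longer nonzero products.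
\end{remark}

\section{Adding multipliers: two examples}\label{sec:examples}

From here to the end of Section~\ref{sec:ring}, $k$ is a fixed finite field, vector spaces and tensor products are over $k$, and a \emph{nilpotent algebra} is a finite-dimensional associative $k$-algebra $N$ without identity such that $N^r=0$ for some $r$. A product of subspaces is the span of the products. We write $N^1=k\oplus N$ for the algebra obtained by adjoining an identity and $\mathrm{aug}\colon N^1\to k$ for the projection with kernel $N$. An element of $N^1$ outside $N$ is a unit. For a ring $S$ and $E\subseteq S$, $SE$ is the left ideal generated by $E$. A \emph{flag} of $N^1$ is a chain $0=Z_0\subset Z_1\subset\dots\subset Z_D=N^1$ of left ideals with $\dim Z_i=i$ and $NZ_i\subseteq Z_{i-1}$.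

\begin{lemma}\label{lem:flag}
Every finite chain of left ideals of $N^1$ is part of a flag.
\end{lemma}

\begin{proof}
Let $I'\subsetneq I$ be left ideals. If $I=I'+NI$, then substituting repeatedly gives $I=I'+N^rI=I'$, which is false. So there is a subspace $H$ of codimension one in $I$ with $I'+NI\subseteq H$. It is a left ideal, and $NI\subseteq H$. Repeat with $I'\subseteq H$, and do this for each pair of consecutive terms of the chain extended by $0$ and $N^1$.
\end{proof}

\subsection{The plan}

The ring $R$ will be an increasing union of finite rings $N^1$, whose elements are numbered as they appear. To meet (i) for a function $h$ computed from the ring itself, we extend the current ring until $h(0),\dots,h(g)$ have been computed from its addition and multiplication tables and are numbers of elements already present. There are then finitely many falling sequences $y_0,\dots,y_g$ below $h$. We extend once more, adding multipliers that put some $y_n$ into $\sum_{m>n}Ry_m$ for each of these sequences. This last extension does not disturb the computations. It must also preserve (ii), which we record by \emph{markers}: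 pairs $(E_n,x_n)$ with $x_n\notin RE_n$, where $E_n$ contains the earlier $x_m$.

Flags supply the multipliers. Let $A$ be a nilpotent algebra, fix a flag $(Z_i)$ of $W=A^1$, and let $\widehat A$ be the nilpotent algebra of all linear maps $f\colon W\to W$ with $f(Z_i)\subseteq Z_{i-1}$. Left multiplication embeds $A$ in $\widehat A$, and $W$ in $\widehat A^{\,1}$, and an element $z\in W$ is recovered as $z(1)$. If $z\in Z_i$ and $r\in\widehat A^{\,1}$, then $(rz)(1)=r(z)\in Z_i$. Hence $\widehat A^{\,1}Z_i\cap W=Z_i$: \emph{every marker whose ideal $WE_n$ belongs to the flag survives the passage to $\widehat A$}. The algebra $\widehat A$ depends only on the flag, so it treats all bounded sequences at once. The task is to choose $A$ and the flag so that $\widehat A$ contains enough multipliers.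

\begin{example}[An old element becomes a multiple of a new one]\label{ex:one}
Let $W=k\langle p,q\rangle/(p^3,\,q^2,\,pq)$, with basis
\[
qp^2,\quad p^2,\quad qp,\quad p,\quad q,\quad 1 .
\]
Think of $p$ as old and $q$ as new. Left multiplication by $p$ sends $1\mapsto p\mapsto p^2\mapsto0$ and kills $q,qp,qp^2$; left multiplication by $q$ sends $p^j\mapsto qp^j$ and kills $q,qp,qp^2$. Both send each basis element to an earlier one or to $0$, so the spans of the initial segments form a flag. It contains $Wp^2$ and $Wp$, so the markers $(\{p^2\},p)$ and $(\{p,p^2\},q)$ survive. The sequence $(p,q)$ is falling in $W$, since $Wq=kq$. Let $f$ send $q\mapsto p$, $qp\mapsto p^2$ and the other basis elements to $0$. Because the basis interleaves the $qp^j$ with the $p^j$, the map $f$ lowers the flag. The composite $fq$ sends $1\mapsto p$, $p\mapsto p^2$ and the rest to $0$, so $fq=p$ in $\widehat A$, and $(p,q)$ is no longer falling.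

It is essential that $qp\ne0$: if $qp=0$, then $p=fq$ gives $p^2=fqp=0$. So the new element must multiply the old ones freely from the left, while $pq=0$. This is where noncommutativity enters.
\end{example}

In the same ring the sequence $(p,qp)$ is falling and stays so in every extension $N^1$, since $p=rqp$ gives $(1-rq)p=0$ with $1-rq$ a unit. New elements of this kind need a second device.

\begin{example}[Two new elements with the same old factor]\label{ex:two}
Let $W=k\langle p,q_1,q_2\rangle/(p^3,\,q_iq_j,\,pq_i)$, where $q_1$ appears before $q_2$, with the flag given by the ordered basis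
\[
q_1p^2,\quad q_2p^2,\quad p^2,\quad q_1p,\quad q_2p,\quad p,\quad q_1,\quad q_2,\quad 1 .
\]
Let $f$ send $q_2p\mapsto q_1p$, $q_2p^2\mapsto q_1p^2$ and the other basis elements to $0$. It lowers the flag. Both $f\cdot q_2p$ and $q_1p$ send $1\mapsto q_1p$, $p\mapsto q_1p^2$ and the rest to $0$, so $q_1p=f\cdot q_2p$, and $(p,q_1p,q_2p)$ is no longer falling.

Here it is essential that $q_2q_1=0$. If each new element multiplied all earlier ones freely, the sequence $p,\ q_1p,\ q_2q_1p,\ q_3q_2q_1p,\dots$ would be available, and it is falling in every extension $N^1$, because each later term lies in $N$ times each earlier term.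
\end{example}

The examples suggest the following schedule. Let the ring grow to $P^1$ while the first values of $h$ are computed. Then let it grow in successive \emph{windows} by algebras $Q_1,\dots,Q_M$ that annihilate one another and multiply $P$ freely from the left. From the terms of a bounded sequence we extract an element $u_0\in P$ and, in each window, an element $u_w\in Q_w\otimes P^1$. If some $u_w$ has a nonzero component in $Q_w\otimes1$, Example~\ref{ex:one} applies. If not, all $u_w$ lie in $Q_w\otimes P$, and for large $M$ two of them involve the same subspace of $P$, so Example~\ref{ex:two} applies.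

We do not control which extension makes a value $h(n)$ appear, so the shape of the growth in each window has to be imposed in advance, as a restriction on all future extensions. If some value of $h$ never appears under a restriction, we keep that restriction forever and $h$ is not total. The construction thus has to continue inside arbitrary accumulated restrictions. Frames record them.

\section{Frames}\label{sec:frames}

A \emph{frame} is a pair $F=(B,K)$, where $B$ is a nilpotent algebra and $K\subseteq B$ is a right ideal of $B^1$. It determines the right $B^1$-module $T=B^1/K$, its generator $e=1+K$, and the linear map $\varepsilon\colon T\to k$, $\varepsilon(e\beta)=\mathrm{aug}(\beta)$, which is well defined because $K\subseteq B$. Thus $T=ke\oplus eB$ and $\varepsilon(TB)=0$. For a nilpotent algebra $L$ put $F[L]=B\oplus L\otimes T$ with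
\[
\beta(l\otimes t)=0,\qquad (l\otimes t)\beta=l\otimes t\beta,\qquad (l\otimes t)(l'\otimes t')=\varepsilon(t)\,ll'\otimes t'
\]
for $\beta\in B$, and with the given product on $B$. The elements $l\otimes e$ form a copy of $L$, and $l\otimes e\beta=(l\otimes e)\beta$ for $\beta\in B^1$. So $B$ is a frozen part of the ring and $L$ is the part that may still grow; frozen elements kill $L$ from the left, and $L$ multiplies $B$ from the left freely except that it kills $K$. On $L\otimes T$, left multiplication by $l\otimes e$ is left multiplication by $l$ in the first factor.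

\begin{lemma}\label{lem:assoc}
$F[L]$ is a nilpotent algebra, and $F[L]$ is a subalgebra of $F[L']$ whenever $L$ is a subalgebra of $L'$.
\end{lemma}

\begin{proof}
Let $\beta,\beta'\in B$ and $z=l\otimes t$, $z'=l'\otimes t'$, $z''=l''\otimes t''$. Triples from $B$ associate, and $(z\beta)\beta'=z(\beta\beta')$ because $T$ is a module. If a factor from $B$ stands to the left of a factor from $L\otimes T$, both bracketings vanish: $(\beta\beta')z=0=\beta(\beta'z)$; for any $y\in F[L]$, $(\beta z)y=0=\beta(zy)$ because $zy\in L\otimes T$; and $(z\beta)z'=\varepsilon(t\beta)\,ll'\otimes t'=0=z(\beta z')$. The remaining cases are $(zz')\beta=\varepsilon(t)\,ll'\otimes t'\beta=z(z'\beta)$ and $(zz')z''=\varepsilon(t)\varepsilon(t')\,ll'l''\otimes t''=z(z'z'')$. A nonzero product of elements of $B$ and elements $l\otimes t$ consists of $i$ factors $l\otimes t$ followed by $j$ factors from $B$. It lies in $L^i\otimes TB^j$ if $i\ge1$ and in $B^j$ if $i=0$, so $i$ and $j$ are bounded. The last assertion is read off from the formulas.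
\end{proof}

For the trivial frame $(0,0)$ we have $T=k$ and $F[L]=L$. For nilpotent algebras $L$ and $P$, the frame $(P,0)$ has $T=P^1$ and $\varepsilon=\mathrm{aug}$, and we write $L\triangleright P=(P,0)[L]=P\oplus L\otimes P^1$. Explicitly, for $p\in P$ and $s,s'\in P^1$,
\[
p(l\otimes s)=0,\qquad (l\otimes s)p=l\otimes sp,\qquad (l\otimes s)(l'\otimes s')=\mathrm{aug}(s)\,ll'\otimes s' .
\]
The ring in Example~\ref{ex:one} is $(Q\triangleright P)^1$ with $Q=kq$ and $P=kp\oplus kp^2$, and the ring in Example~\ref{ex:two} is $((kq_1\times kq_2)\triangleright P)^1$, where $\times$ is the direct product of algebras.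

Once $F[P]$ has been built, there are two ways to freeze $P$: future elements may multiply $P$ freely, or kill it. In $F[P]^1=B^1\oplus P\otimes T$ the subspace $K$ is a right ideal, because $KB^1\subseteq K$ and $K(P\otimes T)=0$; and $K\oplus P\otimes T$ is a right ideal, because $P\otimes T$ is one. So we have frames
\[
F_P^{\triangleright}=(F[P],\,K),\qquad F_P^{\sqcup}=(F[P],\,K\oplus P\otimes T).
\]
The module of $F_P^{\triangleright}$ is $F[P]^1/K=T\oplus P\otimes T=P^1\otimes T$, with generator $1\otimes e$, with $\mathrm{aug}\otimes\varepsilon$ in the role of $\varepsilon$, and with action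
\begin{equation}\label{eq:tri}
(s\otimes t)\beta=s\otimes t\beta,\qquad (s\otimes t)(p\otimes t')=\varepsilon(t)\,sp\otimes t' .
\end{equation}
For $s\in P$ these are the products in $F[P]$; for $s=1$ and $t=e\beta'$ with $\beta'\in B^1$ they hold because $1\otimes t$ is the class of $\beta'$ and $\beta'(p\otimes t')=\mathrm{aug}(\beta')\,p\otimes t'$. The module of $F_P^{\sqcup}$ is $B^1/K=T$, with the same $e$ and $\varepsilon$, the old action of $B$, and $t(p\otimes t')=0$.

\begin{lemma}\label{lem:freeze}
For every nilpotent algebra $L$ we have $F_P^{\triangleright}[L]=F[L\triangleright P]$ and $F_P^{\sqcup}[L]=F[P\times L]$, under canonical identifications that are compatible with inclusions $L\subseteq L'$.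
\end{lemma}

\begin{proof}
In the first case both spaces are $B\oplus P\otimes T\oplus L\otimes P^1\otimes T$, and both contain $F[P]$ as a subalgebra. On the left, $F[P]$ kills $L\otimes P^1\otimes T$ by definition; on the right, $B$ does so by definition and $P\otimes T$ does so because $P(L\otimes P^1)=0$ in $L\triangleright P$. The other products, computed on the left from \eqref{eq:tri} and on the right from the products in $L\triangleright P$, are on both sides
\begin{gather*}
(l\otimes s\otimes t)\beta=l\otimes s\otimes t\beta,\qquad (l\otimes s\otimes t)(p\otimes t')=\varepsilon(t)\,l\otimes sp\otimes t',\\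
(l\otimes s\otimes t)(l'\otimes s'\otimes t')=\mathrm{aug}(s)\varepsilon(t)\,ll'\otimes s'\otimes t' .
\end{gather*}
In the second case both spaces are $B\oplus P\otimes T\oplus L\otimes T$. On both sides $F[P]$ is a subalgebra that kills $L\otimes T$ from the left (on the right because $PL=0$), and $(l\otimes t)\beta=l\otimes t\beta$, $(l\otimes t)(l'\otimes t')=\varepsilon(t)\,ll'\otimes t'$. Finally $(l\otimes t)(p\otimes t')=0$, on the left because $t(p\otimes t')=0$ and on the right because $LP=0$.
\end{proof}

We treat these identifications as equalities.

\section{The collapse lemma}\label{sec:collapse}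

This section generalizes the two examples to an arbitrary frame. An element of $L\otimes T$ is a vector of $\dim T$ elements of $L$, on which left multiplication acts coordinatewise, so the lemma is about vectors. For an algebra $L$, a finite-dimensional space $V$, $u\in L\otimes V$ and $\lambda\in V^*$, put $u^\lambda=(\mathrm{id}\otimes\lambda)(u)\in L$, and for $f\in L$ let $fu\in L\otimes V$ be obtained by multiplying the first factor. Then $(fu)^\lambda=fu^\lambda$, and $u$ is determined by the $u^\lambda$.

We need two facts of linear algebra. Let $X$, $Y$ be finite-dimensional and $u=\sum_ja_j\otimes z_j\in X\otimes Y$ with $(a_j)$ a basis of $X$. The span of the $z_j$ is $\{(\nu\otimes\mathrm{id})(u):\nu\in X^*\}$, and it is the smallest subspace $Y'\subseteq Y$ with $u\in X\otimes Y'$. We call it the \emph{support} of $u$ in $Y$.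
\begin{enumerate}
\item[(S1)] If $\mu\in Y^*$ does not vanish on the support, then $(\mathrm{id}\otimes\mu)(u)=\sum_j\mu(z_j)a_j\ne0$.
\item[(S2)] If $(y_i)$ is a basis of the support and $u=\sum_ia_i'\otimes y_i$, then the $a'_i$ are linearly independent. Indeed, $a'_1=\sum_{i>1}c_ia'_i$ would give $u=\sum_{i>1}a'_i\otimes(y_i+c_iy_1)$, with smaller support.
\end{enumerate}

\begin{lemma}\label{lem:extend}
Let $Y_0\subseteq\dots\subseteq Y_D=U$ and $Y'_0\subseteq\dots\subseteq Y'_D\subseteq U'$ be vector spaces, $\Omega\subseteq U$ a subspace, and $f\colon\Omega\to U'$ linear with $f(\Omega\cap Y_i)\subseteq Y'_i$ for all $i$. Then $f$ extends to a linear map on $U$ with $f(Y_i)\subseteq Y'_i$ for all $i$.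
\end{lemma}

\begin{proof}
Put $Y_{-1}=0$ and $Y'_{-1}=0$, and suppose $f$ is defined on $\Omega+Y_{i-1}$ with $f(Y_j)\subseteq Y'_j$ for $j<i$. By the modular law, $(\Omega+Y_{i-1})\cap Y_i=(\Omega\cap Y_i)+Y_{i-1}$, and $f$ maps this space into $Y'_i$. Let $C$ be a complement of it in $Y_i$. Then $\Omega+Y_i=(\Omega+Y_{i-1})\oplus C$; put $f=0$ on $C$.
\end{proof}

\begin{lemma}[Collapse]\label{lem:collapse}
Let $F=(B,K)$ be a frame, let $P,Q_1,\dots,Q_M$ be nilpotent algebras, and put $Q=Q_1\times\dots\times Q_M$, $A=Q\triangleright P$ and $W=F[A]^1$. Let $E_0\subseteq\dots\subseteq E_{c-1}$ be subsets of $W$, each of which is contained in $F[P]$ or contains $F[P]$. Then there is a nilpotent algebra $\widehat A\supseteq A$ with the following properties, where $V$ is any finite-dimensional space.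
\begin{enumerate}
\item[(1)] $F[\widehat A]^1E_n\cap W=WE_n$ for all $n<c$.
\item[(2)] Let $v_1,\dots,v_d$ span $V$, let $u_0\in P\otimes V$, and for $1\le i\le d$ let $u_i\in q_i\otimes1\otimes v_i+Q\otimes P\otimes V$ with $0\ne q_i\in Q$. Then $u_0=\sum_{i=1}^df_iu_i$ for some $f_i\in\widehat A$.
\item[(3)] Let $w<w'$, and let $u\in Q_w\otimes P\otimes V$ and $u'\in Q_{w'}\otimes P\otimes V$ have the same support in $P\otimes V$. Then $u=fu'$ for some $f\in\widehat A$.
\end{enumerate}
\end{lemma}

The hypothesis on the $E_n$ cannot be dropped: in Example~\ref{ex:one}, where $F$ is trivial, the set $E=\{q\}$ has $p\notin WE$, while (2) demands $p=fq$. The proof occupies the rest of this section.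

\subsection{The action of $A$ on $W$}

Let $F_1=F_P^{\triangleright}=(B_1,K)$, so that $B_1=F[P]=B\oplus P\otimes T$, $T_1=P^1\otimes T$ and $e_1=1\otimes e$. By Lemma~\ref{lem:freeze},
\[
W=B^1\oplus A\otimes T=F_1[Q]^1=B_1^1\oplus Q\otimes T_1 .
\]
Let $\psi\colon B_1^1\to T_1$, $\psi(\beta)=e_1\beta$, be the quotient map, with kernel $K$. By \eqref{eq:tri}, left multiplication by $P^1$ on the first factor of $T_1$ commutes with the right action of $B_1^1$.

Let $\alpha\in A$ act on $W$ by $\alpha\cdot z=(\alpha\otimes e)z$. This is an action since $(\alpha\otimes e)(\alpha'\otimes e)=\alpha\alpha'\otimes e$; it is faithful since $\alpha\cdot1=\alpha\otimes e$; and $\alpha\cdot K=\alpha\otimes eK=0$. Let $p\in P$, $q,q'\in Q$, $s\in P^1$, $\beta\in B_1^1$, $t\in T_1$. The element $(q\otimes s)\otimes e$ of $W$ is $q\otimes se_1\in Q\otimes T_1$, so the products in $F_1[Q]^1$ give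
\begin{equation}\label{eq:act}
\begin{aligned}
&p\cdot\beta\in P\otimes T\subseteq B_1, &\qquad& p\cdot(q'\otimes t)=0,\\
&(q\otimes s)\cdot\beta=q\otimes s\psi(\beta), && (q\otimes s)\cdot(q'\otimes t)=\mathrm{aug}(s)\,qq'\otimes t .
\end{aligned}
\end{equation}
Since $e_1(p\otimes e)=p\otimes e=pe_1$ in $T_1$ by \eqref{eq:tri}, we also have
\begin{equation}\label{eq:psi}
\psi(p\cdot\beta)=p\,\psi(\beta).
\end{equation}
If $I$ is a left ideal of $B_1^1$, then $T_1I=e_1B_1^1I=\psi(I)$, so the left ideal of $W$ that it generates is
\begin{equation}\label{eq:gen}
WI=I\oplus Q\otimes\psi(I).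
\end{equation}

\subsection{The flag}

The sets $E_n$ contained in $B_1$ are $E_0,\dots,E_{c_0-1}$ for some $c_0\le c$, and the others contain $B_1$. By Lemma~\ref{lem:flag} there are left ideals $0=I_0\subset I_1\subset\dots\subset I_\delta=B_1$ of $B_1^1$ with $\dim I_j=j$ and $B_1I_j\subseteq I_{j-1}$, among which all $B_1^1E_n$ with $n<c_0$ occur. The examples dictate how to pass from $WI_{j-1}$ to $WI_j$: first add the new vectors in $Q_1\otimes\psi(I_j)$, then those in $Q_2\otimes\psi(I_j)$, and so on, and add the new vector of $I_j$ last. Put $Q_{\le v}=Q_1\times\dots\times Q_v$ and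
\[
X_{j,v}=Q\otimes\psi(I_{j-1})+Q_{\le v}\otimes\psi(I_j)\qquad(1\le j\le\delta,\ 0\le v\le M).
\]
Each $I_{j-1}\oplus X_{j,v}$ is a left ideal of $W$: we have $WI_{j-1}=I_{j-1}\oplus X_{j,0}$ by \eqref{eq:gen}, $B_1X_{j,v}=0$, and $(Q\otimes T_1)X_{j,v}\subseteq X_{j,v}$ because $QQ_{\le v}\subseteq Q_{\le v}$. Moreover
\[
WI_{j-1}=I_{j-1}\oplus X_{j,0}\subseteq\dots\subseteq I_{j-1}\oplus X_{j,M}\subset I_j\oplus X_{j,M}=WI_j,
\]
and the last inclusion has codimension one. Concatenate these chains for $j=1,\dots,\delta$, and continue with $WB_1\subseteq WE_{c_0}\subseteq\dots\subseteq WE_{c-1}\subseteq W$. By Lemma~\ref{lem:flag} the resulting chain is part of a flag $(Z_i)_{i\le D}$ of $W$. Every $WE_n$ belongs to the flag; for $n<c_0$ this holds because $WE_n=W(B_1^1E_n)$. For $1\le i\le D$ one of the following holds.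
\begin{enumerate}
\item[(a)] $I_{j-1}\oplus X_{j,v-1}\subseteq Z_{i-1}\subset Z_i\subseteq I_{j-1}\oplus X_{j,v}$ for some $j\ge1$ and $v\ge1$.
\item[(b)] $Z_{i-1}=I_{j-1}\oplus X_{j,M}$ and $Z_i=WI_j$ for some $j\ge1$.
\item[(c)] $WB_1\subseteq Z_{i-1}$.
\end{enumerate}
In cases (a) and (b), $WI_{j-1}\subseteq Z_{i-1}$ and $Z_i\subseteq WI_j$. In case (c) the flag is dictated by the sets $E_n\supseteq B_1$, about which we know nothing; all maps constructed below take values in $WB_1$, so that this case costs nothing.

Let $\widehat A$ be the set of linear maps $f\colon W\to W$ with $f(K)=0$ and $f(Z_i)\subseteq Z_{i-1}$ for $1\le i\le D$. It is closed under composition, and a product of $D$ of its elements is $0$. It contains $A$ through the action, since $\alpha\cdot Z_i\subseteq F[A]Z_i\subseteq Z_{i-1}$.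

\subsection{Proof of (1)}

Evaluation at $1$ is replaced by the linear map
\[
\mathcal E\colon F[\widehat A]^1=B^1\oplus\widehat A\otimes T\to W,\qquad \mathcal E(\beta)=\beta,\quad \mathcal E(f\otimes e\beta)=f(\beta)\qquad(\beta\in B^1).
\]
It is well defined because $T=B^1/K$ and $f(K)=0$; this is the reason for the condition $f(K)=0$. It is the identity on $W$, since $\alpha\cdot\beta=\alpha\otimes e\beta$. For $f\in\widehat A$ and $z\in W$ we have $\mathcal E((f\otimes e)z)=f(z)$: for $z=\beta\in B^1$ this is the definition, and for $z=\alpha\otimes e\beta$ we get $\mathcal E(f\alpha\otimes e\beta)=f(\alpha\cdot\beta)=f(z)$.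

Let $Z$ be a member of the flag, $z\in Z$ and $r\in F[\widehat A]^1$. Write $r=\beta_0+\sum_j(f_j\otimes e)\beta_j$ with all $\beta_j\in B^1$. Then $\beta_jz\in Z$, and so $\mathcal E(rz)=\beta_0z+\sum_jf_j(\beta_jz)\in Z$. With $Z=WE_n$, an element $x\in F[\widehat A]^1E_n\cap W$ satisfies $x=\mathcal E(x)\in WE_n$. The reverse inclusion is trivial.

\subsection{Proof of (2)}

The equation $u_0=\sum_if_iu_i$ prescribes the values of $(f_1,\dots,f_d)$ on certain tuples. For $\xi=\sum_j\lambda_j\otimes z_j\in V^*\otimes W$ and $0\le i\le d$ put $U_i(\xi)=\sum_ju_i^{\lambda_j}\cdot z_j\in W$. By \eqref{eq:act}, $U_0(\xi)\in B_1$, and $U_i(\xi)\in Q\otimes T_1$ for $i\ge1$. It suffices to find $f_i\in\widehat A$ with $U_0(\xi)=\sum_if_i(U_i(\xi))$ for all $\xi$: taking $\xi=\lambda\otimes z$ for all $z$ gives $u_0^\lambda=\sum_if_iu_i^\lambda$ in $\widehat A$ for every $\lambda$. We must show that the assignment $(U_i(\xi))_{i\ge1}\mapsto U_0(\xi)$ is well defined and lowers the flag. Both follow from the next claim, which expresses that the $q_i$ act freely on $T_1$.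

\medskip\noindent\emph{Claim. Let $I\subseteq B_1$ be a left ideal of $B_1^1$. If $U_i(\xi)\in Q\otimes\psi(I)$ for $1\le i\le d$, then $U_0(\xi)\in B_1I$.}

\medskip
Write $\xi=\sum_j\lambda_j\otimes\beta_j+\sum_j\lambda'_j\otimes(q'_j\otimes t_j)$ with $\beta_j\in B_1^1$, $q'_j\in Q$, $t_j\in T_1$. By \eqref{eq:psi}, $P\psi(I)=\psi(P\cdot I)\subseteq\psi(I)$, so $\overline T=T_1/\psi(I)$ is a left $P$-module. Let $\Psi=\sum_j\lambda_j\otimes\overline{\psi(\beta_j)}\in V^*\otimes\overline T$.

Suppose first that $\Psi=0$. The kernel of $B_1^1\to\overline T$ is $I+K$, so $\sum_j\lambda_j\otimes\beta_j\in V^*\otimes(I+K)$. By \eqref{eq:act} the second part of $\xi$ contributes nothing to $U_0(\xi)$, and therefore $U_0(\xi)\in P\cdot(I+K)=P\cdot I\subseteq B_1I$.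

It remains to rule out $\Psi\ne0$. The terms of $u_i$ in $Q\otimes P\otimes V$ are in the way, and we remove them by an argument in the style of Nakayama's lemma. Let $X\ne0$ be the support of $\Psi$ in $\overline T$. Then $X\not\subseteq PX$, since otherwise $X\subseteq P^rX$ for all $r$ and $X=0$. Choose $\mu\in\overline T^{\,*}$ with $\mu(PX)=0$ and $\mu(X)\ne0$. By (S1), $\nu=\sum_j\mu(\overline{\psi(\beta_j)})\lambda_j$ is a nonzero element of $V^*$. Fix $i\ge1$ and apply to $U_i(\xi)$ the linear map $\Theta\colon Q\otimes T_1\to Q$, $q\otimes t\mapsto\mu(\bar t)q$, which kills $Q\otimes\psi(I)$. We compute with \eqref{eq:act}.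
\begin{itemize}
\item A summand $q\otimes p\otimes v$ of $u_i$ with $p\in P$ contributes $\mu\bigl(p\sum_j\lambda_j(v)\overline{\psi(\beta_j)}\bigr)q$ on the first part of $\xi$, which is $0$ because $\sum_j\lambda_j(v)\overline{\psi(\beta_j)}\in X$. On the second part it contributes $0$ because $\mathrm{aug}(p)=0$.
\item The summand $q_i\otimes1\otimes v_i$ contributes $\nu(v_i)q_i$ on the first part and $q_iq'$ on the second, where $q'=\sum_j\lambda'_j(v_i)\mu(\bar t_j)q'_j\in Q$.
\end{itemize}
Hence $q_i(\nu(v_i)+q')=0$ in $Q^1$. If $\nu(v_i)\ne0$, the second factor is a unit and $q_i=0$, contrary to the hypothesis. So $\nu(v_i)=0$ for all $i$, and $\nu=0$ because the $v_i$ span $V$. This contradiction proves the claim.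

\medskip
Let $\Omega=\{(U_i(\xi))_{1\le i\le d}:\xi\in V^*\otimes W\}\subseteq(Q\otimes T_1)^d\subseteq W^d$. By the claim for $I=0$, the rule $f((U_i(\xi))_i)=U_0(\xi)$ defines a linear map $f\colon\Omega\to W$. We apply Lemma~\ref{lem:extend} with $Y_n=(Z_n+K)^d$ for $0\le n\le D$, $Y'_0=0$ and $Y'_n=Z_{n-1}$ for $n\ge1$. For $n=0$ the hypothesis holds because $K\subseteq B_1^1$, so that $\Omega\cap K^d=0$. Let $n\ge1$ and suppose $U_i(\xi)\in Z_n+K$ for all $i\ge1$. In case (c), $U_0(\xi)\in B_1\subseteq Z_{n-1}$. In cases (a) and (b), $Z_n+K\subseteq(I_j+K)\oplus Q\otimes\psi(I_j)$ by \eqref{eq:gen}, and $U_i(\xi)\in Q\otimes T_1$ forces $U_i(\xi)\in Q\otimes\psi(I_j)$; the claim gives $U_0(\xi)\in B_1I_j\subseteq I_{j-1}\subseteq Z_{n-1}$. So $f$ extends to $W^d$. Let $f_i$ be its restriction to the $i$th coordinate. Then $f_i(K)=0$ and $f_i(Z_n)\subseteq Z_{n-1}$, so $f_i\in\widehat A$, and $\sum_if_i(U_i(\xi))=U_0(\xi)$.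

\subsection{Proof of (3)}

Let $(y_i)$ be a basis of the common support and write $u=\sum_iq_i\otimes y_i$, $u'=\sum_iq'_i\otimes y_i$ with $q_i\in Q_w$, $q'_i\in Q_{w'}$. By (S2) the $q'_i$ are linearly independent, so there is a linear map $\varphi\colon Q\to Q_w$ with $\varphi(q'_i)=q_i$ and $\varphi(Q_v)=0$ for $v\ne w'$. As $T_1=ke_1\oplus\psi(B_1)$, we have $W=B_1^1\oplus Q\otimes e_1\oplus Q\otimes\psi(B_1)$. Let $f$ be $\varphi\otimes\mathrm{id}$ on the third summand and $0$ on the first two. Then $f(K)=0$. We check that $f(Z_i)\subseteq Z_{i-1}$.
\begin{itemize}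
\item[(a)] Here $f(Z_i)\subseteq f(X_{j,v})\subseteq Q_w\otimes\psi(I_{j-1})+\varphi(Q_{\le v})\otimes\psi(I_j)$. The first term lies in $X_{j,v-1}$. The second is $0$ if $v<w'$. If $v\ge w'$, then $w\le v-1$ because $w<w'$, and the second term lies in $Q_w\otimes\psi(I_j)\subseteq X_{j,v-1}$. In each case $f(Z_i)\subseteq X_{j,v-1}\subseteq Z_{i-1}$.
\item[(b)] Here $f(Z_i)\subseteq Q_w\otimes\psi(I_j)\subseteq X_{j,M}\subseteq Z_{i-1}$.
\item[(c)] Here $f(W)\subseteq Q\otimes\psi(B_1)\subseteq WB_1\subseteq Z_{i-1}$.
\end{itemize}
So $f\in\widehat A$. Let $\lambda\in V^*$ and $p_i=y_i^\lambda\in P$, so that $u^\lambda=\sum_iq_i\otimes p_i$ and $u'^\lambda=\sum_iq'_i\otimes p_i$. By \eqref{eq:act} both act as $0$ on $Q\otimes T_1$. For $\beta\in B_1^1$ we have $p_i\psi(\beta)=\psi(p_i\cdot\beta)\in\psi(B_1)$ by \eqref{eq:psi}, and therefore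
\[
f(u'^\lambda\cdot\beta)=f\Bigl(\sum_iq'_i\otimes p_i\psi(\beta)\Bigr)=\sum_iq_i\otimes p_i\psi(\beta)=u^\lambda\cdot\beta .
\]
Thus $fu'^\lambda=u^\lambda$ for all $\lambda$, that is, $fu'=u$. This completes the proof of Lemma~\ref{lem:collapse}.\qed

\section{Conditions and the killing lemma}\label{sec:forcing}

\subsection{Conditions}

A \emph{condition} $\sigma=(F,L,\mathfrak m)$ consists of a frame $F$, a nilpotent algebra $L$, a finite list of markers $\mathfrak m=(E_n,x_n)_{n<c}$, and a numbering, suppressed in the notation, of the finite ring $R_\sigma=F[L]^1$ by $0,1,\dots,|R_\sigma|-1$. The markers must satisfy $E_n\cup\{x_n\}\subseteq F[L]$, $E_n\cup\{x_n\}\subseteq E_{n+1}$ when $n+1<c$, and $x_n\notin R_\sigma E_n$. We write $J_\sigma=F[L]$. There are two kinds of moves.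
\begin{itemize}
\item \emph{Freeze:} pass from $(F,L,\mathfrak m)$ to $(F_L^{\triangleright},0,\mathfrak m)$ or to $(F_L^{\sqcup},0,\mathfrak m)$ with the same numbering. The ring is unchanged, since $F_L^{\triangleright}[0]=F_L^{\sqcup}[0]=F[L]$.
\item \emph{Grow:} pass from $(F,L,\mathfrak m)$ to a condition $(F,L',\mathfrak m')$ such that $L$ is a subalgebra of $L'$, the numbering extends the old one, $\mathfrak m'$ extends $\mathfrak m$, and $E_n\supseteq F[L]$ for each new marker.
\end{itemize}
The last requirement is what makes the markers satisfy the hypothesis of Lemma~\ref{lem:collapse}. We write $\tau\le\sigma$ if $\tau$ is obtained from $\sigma$ by finitely many moves. This relation is transitive, and $\tau\le\sigma$ implies that $R_\sigma$ is a subring of $R_\tau$ with compatible numbering and $J_\sigma\subseteq J_\tau$.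

A freeze only restricts the future, so it can be undone.

\begin{lemma}[Flattening]\label{lem:flat}
Let $\tau\le\sigma=(F,L,\mathfrak m)$ and let $\mathfrak m_\tau$ be the markers of $\tau$. There is a nilpotent algebra $L^*\supseteq L$ with $R_\tau=F[L^*]^1$ such that $\tau^\flat=(F,L^*,\mathfrak m_\tau)$, with the numbering of $\tau$, is a condition obtained from $\sigma$ by one grow move.
\end{lemma}

\begin{proof}
Operations of the forms $X\mapsto X\triangleright P$ and $X\mapsto P\times X$ on nilpotent algebras preserve inclusions, and so do their composites. We show by induction on the number of moves that for $\tau=(F_\tau,L_\tau,\mathfrak m_\tau)\le\sigma$ there is such a composite $\gamma$ with $F_\tau[X]=F[\gamma(X)]$ for all $X$, compatibly with inclusions, with $L\subseteq\gamma(L_\tau)$, and with $E_n\supseteq F[L]$ for all markers not in $\mathfrak m$. For no moves let $\gamma$ be the identity. If $\tau$ is followed by a freeze, put $\gamma'(X)=\gamma(X\triangleright L_\tau)$ or $\gamma'(X)=\gamma(L_\tau\times X)$. By Lemma~\ref{lem:freeze} the new frame sends $X$ to $F_\tau[X\triangleright L_\tau]$ or $F_\tau[L_\tau\times X]$,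 which is $F[\gamma'(X)]$, and $\gamma'(0)=\gamma(L_\tau)\supseteq L$. If $\tau$ is followed by a grow move from $L_\tau$ to $L'$, keep $\gamma$. Then $\gamma(L')\supseteq\gamma(L_\tau)\supseteq L$, and each new $E_n$ contains $F_\tau[L_\tau]=F[\gamma(L_\tau)]\supseteq F[L]$. Finally put $L^*=\gamma(L_\tau)$. The triple $\tau^\flat$ is a condition because it has the ring and the markers of $\tau$.
\end{proof}

\begin{lemma}\label{lem:marker}
For every condition $\sigma$ there is $\tau\le\sigma$ with $|R_\tau|>|R_\sigma|$ and with one more marker.
\end{lemma}

\begin{proof}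
Let $\sigma=(F,L,(E_n,x_n)_{n<c})$ and $L'=L\times kz$ with $z^2=0$, so that $F[L']=F[L]\oplus z\otimes T$ and $z\otimes T\ne0$. Put $E_c=F[L]$, which contains all earlier $E_n$ and $x_n$, and $x_c=z\otimes e$. From $(z\otimes t)\beta=z\otimes t\beta$ and $(z\otimes t)(l\otimes t')=0$ we get $F[L']^1E_c\subseteq F[L]\oplus z\otimes eB$, which does not contain $z\otimes e$. For $n<c$ we have $F[L']^1E_n\subseteq F[L]^1E_n\oplus z\otimes T$, which does not contain $x_n\in F[L]\setminus F[L]^1E_n$. Extend the numbering arbitrarily.
\end{proof}

\subsection{Computations}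

We use oracle functionals $\Phi$ whose oracle is a triple of functions $(+,\cdot,n\mapsto x_n)$ on $\mathbb N$; a query asks for one value of one of the three functions. A condition $\sigma$ with $c$ markers determines finite \emph{tables}: those of $+$ and $\cdot$ on $\{0,\dots,|R_\sigma|-1\}$, and the numbers of $x_0,\dots,x_{c-1}$. We write $\Phi^\sigma(n){\downarrow}$ if the computation halts with all queries answered by these tables. If the tables of $\tau$ extend those of $\sigma$, as they do when $\tau\le\sigma$, then $\Phi^\sigma(n){\downarrow}$ implies $\Phi^\tau(n){\downarrow}$ with the same value.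

Fix $\Phi$. A condition $\sigma$ is \emph{$\Phi$-total} if for all $\tau\le\sigma$ and all $n$ there is $\rho\le\tau$ with $\Phi^\rho(n){\downarrow}$. Every condition below a $\Phi$-total one is $\Phi$-total. This is why freezing is a move: totality then promises convergence inside every frame that we may impose later. A condition $\rho$ is \emph{$b$-ready} if $\Phi^\rho(n){\downarrow}$ and $\Phi^\rho(n)<|R_\rho|$ for all $n\le b$. Below a $\Phi$-total condition there is a $b$-ready one for each $b$: obtain convergence at $n=0,\dots,b$ successively, and then apply Lemma~\ref{lem:marker} until the ring is large enough. For a $b$-ready $\rho$ and $a\le b$, a \emph{bounded sequence on $[a,b]$} is a sequence $(y_n)_{a\le n\le b}$ in $R_\rho$ such that the number of $y_n$ is at most $\Phi^\rho(n)$. We shall use the following observation: if $\rho$ is $b$-ready, the tables of $\tau$ extend those of $\rho$, and $y\in R_\tau$ has number at most $\Phi^\tau(n)$ for some $n\le b$, then $y\in R_\rho$.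

\subsection{The killing lemma}

We want $y_n-\sum_{m>n}r_my_m=0$ for some $n$. A pigeonhole argument makes such a combination lie in $L'\otimes T$, and it remains to kill its $\dim T$ coordinates. Induction on $\dim T$ is not available, because the windows live over the frame $F_P^{\triangleright}$, whose module $P^1\otimes T$ is larger than $T$. We therefore keep track only of the image in a quotient $V$ of $T$ and induct on $\dim V$. The induction hypothesis is used in the windows to kill all but one coordinate of the component in $Q_w\otimes1\otimes V$, which is the form required by Lemma~\ref{lem:collapse}(2); the component in $Q_w\otimes P\otimes V$ need not be controlled.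

\begin{lemma}[Killing]\label{lem:kill}
Let $\sigma=(F,L,\mathfrak m)$ be $\Phi$-total, $T$ the module of $F=(B,K)$, $\pi\colon T\to V$ a linear surjection and $a\in\mathbb N$. There are $b\ge a$ and a $b$-ready condition $\tau=(F,L',\mathfrak m')$, obtained from $\sigma$ by one grow move, such that for every bounded sequence $(y_n)_{a\le n\le b}$ in $R_\tau$ there are $n\in[a,b]$ and $r_m\in R_\tau$ with
\[
u=y_n-\sum_{n<m\le b}r_my_m\in L'\otimes T,\qquad(\mathrm{id}\otimes\pi)(u)=0 .
\]
\end{lemma}

\begin{proof}
We use induction on $d=\dim V$, for all $\sigma$, $\pi$, $a$ simultaneously.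

\emph{The case $d=0$.} Let $b=a+|B^1|$, let $\rho\le\sigma$ be $b$-ready and let $\tau=\rho^\flat=(F,L',\mathfrak m')$ be given by Lemma~\ref{lem:flat}. It has the tables of $\rho$, so it is $b$-ready. Among the $|B^1|+1$ terms of a bounded sequence, two terms $y_n,y_m$ with $n<m$ have the same component in $B^1$ under $R_\tau=B^1\oplus L'\otimes T$. Take $u=y_n-y_m$.

Now let $d\ge1$ and let $v_1,\dots,v_d$ be a basis of $V$.

\emph{The first block.} Apply the case $d=0$ to $\sigma$ and $a$, obtaining $b_0$ and $\tau_0=(F,P,\mathfrak m_0)$. Let $F_1=F_P^{\triangleright}$, with module $T_1=P^1\otimes T$.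

\emph{The windows.} For $1\le i\le d$ let $\pi_i$ be the composite of the surjections $\mathrm{aug}\otimes\pi\colon T_1\to V$ and $V\to V/kv_i$; its target has dimension $d-1$. The space $P\otimes V$ is finite; let $H$ be the number of its subspaces. Put $M=d(H+1)$ and assign to each $w\in\{1,\dots,M\}$ a \emph{type} $i(w)\in\{1,\dots,d\}$ so that each type occurs $H+1$ times. For $w=1,\dots,M$ in turn, let $\sigma_w=(F_w,0,\mathfrak m_{w-1})$, which is obtained from $\tau_{w-1}$ by a freeze; apply the induction hypothesis to $\sigma_w$, $\pi_{i(w)}$ and $a_w=b_{w-1}+1$, obtaining $b_w$ and $\tau_w=(F_w,Q_w,\mathfrak m_w)$; and put $F_{w+1}=(F_w)^{\sqcup}_{Q_w}$. This is legitimate: $\sigma_w\le\sigma$, so $\sigma_w$ is $\Phi$-total, and the module of $F_w$ is the space $T_1$, since the $\sqcup$-freeze does not change the underlying space. By Lemma~\ref{lem:freeze}, $F_w[X]=F_1[Q_1\times\dots\times Q_{w-1}\times X]$. With $Q=Q_1\times\dots\times Q_M$ and $A=Q\triangleright P$ this gives $R_{\tau_M}=F_1[Q]^1=F[A]^1$.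

\emph{The collapse.} The markers in $\mathfrak m_0$ have $E_n\subseteq J_{\tau_0}=F[P]$. Each later marker of $\mathfrak m_M$ was added in a grow move from some $\sigma_w$, so it has $E_n\supseteq J_{\sigma_w}\supseteq F[P]$. Let $\widehat A$ be given by Lemma~\ref{lem:collapse} for the sets $E_n$ of $\mathfrak m_M$, let $\tau=(F,\widehat A,\mathfrak m_M)$ with a numbering that extends that of $\tau_M$, and let $b=b_M$. Since $x_n\in F[A]\setminus F[A]^1E_n$, part (1) gives $x_n\notin F[\widehat A]^1E_n$, so $\tau$ is a condition. It is obtained from $\sigma$ by one grow move: $L\subseteq P\subseteq A\subseteq\widehat A$ are subalgebras, $\mathfrak m_M$ extends $\mathfrak m$, and each new $E_n$ contains $F[L]$, either because it was added in the grow move from $\sigma$ to $\tau_0$ or because it contains $F[P]$. The tables of $\tau$ extend those of $\tau_M$, so $\tau$ is $b$-ready. (In general $\tau\not\le\tau_M$: the collapse discards the freezes made inside this proof.)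

\emph{Verification.} Let $(y_n)_{a\le n\le b}$ be a bounded sequence in $R_\tau$ and put $a_0=a$. The tables of $\tau$ extend those of each $\tau_w$, so the restriction of the sequence to $[a_w,b_w]$ is a bounded sequence in $R_{\tau_w}$ for $0\le w\le M$. We obtain elements
\[
u_w=y_{n_w}-\sum_{n_w<m\le b_w}r_my_m,\qquad n_w\in[a_w,b_w],
\]
with $u_0\in P\otimes T$ and, for $w\ge1$, $u_w\in Q_w\otimes P^1\otimes T$ and $(\mathrm{id}\otimes\pi_{i(w)})(u_w)=0$. Let $\bar u_w=(\mathrm{id}\otimes\pi)(u_w)\in A\otimes V$. Then $\bar u_0\in P\otimes V$. For $w\ge1$, the image of $\bar u_w$ under $\mathrm{id}\otimes\mathrm{aug}\otimes\mathrm{id}$ lies in the kernel $Q_w\otimes v_{i(w)}$ of $Q_w\otimes V\to Q_w\otimes V/kv_{i(w)}$, so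
\[
\bar u_w\in q_w\otimes1\otimes v_{i(w)}+Q_w\otimes P\otimes V\qquad\text{for some }q_w\in Q_w .
\]
For $f\in\widehat A$, left multiplication by $f\otimes e\in R_\tau$ acts on $\widehat A\otimes T$ through the first factor, so $(\mathrm{id}\otimes\pi)((f\otimes e)u_w)=f\bar u_w$.

\emph{Case A: for each type $i$ there is a window $w_i$ of type $i$ with $q_{w_i}\ne0$.} Lemma~\ref{lem:collapse}(2) gives $f_i\in\widehat A$ with $\bar u_0=\sum_if_i\bar u_{w_i}$. Then $u=u_0-\sum_i(f_i\otimes e)u_{w_i}$ lies in $\widehat A\otimes T$ and has $(\mathrm{id}\otimes\pi)(u)=0$. It has the required form with $n=n_0$, because all indices occurring in the $u_{w_i}$ exceed $b_0\ge n_0$.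

\emph{Case B: for some type $i$, all $H+1$ windows of type $i$ have $q_w=0$.} For these windows $\bar u_w\in Q_w\otimes P\otimes V$, and two of them, say $w<w'$, have the same support in $P\otimes V$. Lemma~\ref{lem:collapse}(3) gives $f\in\widehat A$ with $\bar u_w=f\bar u_{w'}$. Then $u=u_w-(f\otimes e)u_{w'}$ lies in $\widehat A\otimes T$ and has $(\mathrm{id}\otimes\pi)(u)=0$. It has the required form with $n=n_w$, because all indices occurring in $u_{w'}$ exceed $b_w\ge n_w$.
\end{proof}

The finiteness of $k$ is used three times: the rings $R_\sigma$ have finite tables, $B^1$ is finite in the case $d=0$, and $P\otimes V$ has finitely many subspaces.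

\begin{corollary}\label{cor:kill}
If $\sigma$ is $\Phi$-total, there are $\tau\le\sigma$ and $g$ such that $\tau$ is $g$-ready and no bounded sequence on $[0,g]$ is falling in $R_\tau$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:kill} with $V=T$, $\pi=\mathrm{id}$ and $a=0$; then $u=0$.
\end{proof}

\section{Construction of the ring}\label{sec:ring}

\begin{proof}[Proof of Proposition~\ref{prop:ring}]
Let $\Phi_0,\Phi_1,\dots$ list all oracle functionals. Let $\sigma_0$ be the condition with trivial frame, $L=0$ and no markers, so that $R_{\sigma_0}=k$, numbered in any way. We build $\sigma_0\ge\sigma_1\ge\cdots$. If $i$ is even, obtain $\sigma_{i+1}$ from $\sigma_i$ by Lemma~\ref{lem:marker}. If $i=2j+1$, there are two alternatives. If there are $\tau\le\sigma_i$ and $n$ such that $\Phi_j^\rho(n)$ is undefined for all $\rho\le\tau$, let $\sigma_{i+1}$ be such a $\tau$. Otherwise $\sigma_i$ is $\Phi_j$-total, and $\sigma_{i+1}$ is the condition given by Corollary~\ref{cor:kill}. Let $R=\bigcup_iR_{\sigma_i}$. By the even stages the numberings identify $R$ with $\mathbb N$ and the markers define $(E_n,x_n)$ for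 all $n$.

(i) Let $h$ be total and $O$-computable. Then $h$ is computed by some $\Phi_j$ from the oracle $(+,\cdot,n\mapsto x_n)$ of $R$. Each computation asks finitely many queries, so for each $n$ we have $\Phi_j^{\sigma_i}(n){\downarrow}$ for all large $i$. Hence the first alternative did not occur at stage $2j+1$, and $\tau=\sigma_{2j+2}$ and some $g$ are as in Corollary~\ref{cor:kill}. For $n\le g$ we have $h(n)=\Phi_j^\tau(n)<|R_\tau|$. So a sequence $y_0,\dots,y_g$ with $y_n\le h(n)$ is a bounded sequence in $R_\tau$; it is not falling in $R_\tau$, and hence not in $R$.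

(ii) For $m<n$ we have $x_m\in E_{m+1}\subseteq E_n$. If $x_n=\sum_{m<n}r_mx_m$, then the $r_m$ lie in some $R_{\sigma_i}$ that has the $n$th marker, and $x_n\in R_{\sigma_i}E_n$, which is impossible for a condition.

(iii) Let $J=\bigcup_iJ_{\sigma_i}$, an increasing union. Since $R_{\sigma_i}=k\oplus J_{\sigma_i}$ with $J_{\sigma_i}$ a nilpotent ideal of $R_{\sigma_i}$, we have $R=k\oplus J$ with $J$ a nil ideal. Every finite subset of $R$ lies in one of the finite algebras $R_{\sigma_i}$.
\end{proof}

This completes the proof of Theorem~\ref{thm:A}.

\section{The proof in $\mathrm{ACA}_0$}\label{sec:aca}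

We prove Theorem~\ref{thm:B} along the classical lines: the radical $J$ is nilpotent, $R/J$ is a finite sum of minimal left ideals, and an ascending chain stabilizes on each layer $J^i/J^{i+1}$. In $\mathrm{ACA}_0$ we cannot freely quantify over left ideals inside a comprehension or a recursion, so each step is phrased in terms of elements and principal left ideals.

Work in $\mathrm{ACA}_0$ and let $R$ be left Artinian. For a sequence $(y_n)$ in $R$, the sequence of left ideals $\sum_{m\ge n}Ry_m$ exists by arithmetical comprehension and is descending. Two consecutive terms are equal, and so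
\begin{equation}\label{eq:dagger}
\text{for every sequence $(y_n)$ there is $n$ with } y_n\in\sum_{m>n}Ry_m .
\end{equation}
The sequences below are built by repeatedly choosing the least witness to a fixed arithmetical condition on the finite sequence built so far. The function that returns this witness exists by arithmetical comprehension, and the sequence exists by primitive recursion.

\subsection{The radical}

Let $J=\{x\in R:\forall r\,\exists s\ s(1-rx)=1\}$. If $x\in J$ and $s(1-rx)=1$, then $s=1-(-sr)x$ has a left inverse $s'$, and $s'=s's(1-rx)=1-rx$. So $1-rx$ is invertible for all $x\in J$ and $r\in R$; in particular every element of $1+J$ is invertible. The set $J$ contains $0$ and is closed under left multiplication, since $r(ax)=(ra)x$. If $x,y\in J$, then $1-r(x+y)=(1-rx)\bigl(1-(1-rx)^{-1}ry\bigr)$ is a product of invertible elements, so $x+y\in J$. If $x\in J$ and $a,r\in R$, then $1-arx$ is invertible and $1+rx(1-arx)^{-1}a$ is an inverse of $1-rxa$, so $xa\in J$. Thus $J$ is a two-sided ideal.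

\subsection{The radical is nilpotent}\label{sub:nilp}

Let $J^0=R$, and for $n\ge1$ let $J^n$ be the set of finite sums of products of $n$ elements of $J$. The sequence $(J^n)$ exists by arithmetical comprehension and is descending, so there is $N\ge1$ with $J^n=J^N$ for $n\ge N$. Put $\mathfrak b=J^N$; then $\mathfrak b^2=J^{2N}=\mathfrak b$. Suppose $\mathfrak b\ne0$ and put $c_0=1$. Given $c_j$ with $\mathfrak bc_j\ne0$, take $b\in\mathfrak b$ with $bc_j\ne0$ and write $b$ as a sum of products $b'b''$ with $b',b''\in\mathfrak b$; some $b'b''c_j$ is nonzero. So we can choose $b_{j+1}\in\mathfrak b$ such that $c_{j+1}=b_{j+1}c_j$ has $\mathfrak bc_{j+1}\ne0$. For $m>j$ we have $c_m\in Jc_j$. By \eqref{eq:dagger}, $c_j=xc_j$ for some $j$ and $x\in J$, so $c_j=0$ as $1-x$ is invertible. This contradicts $\mathfrak bc_j\ne0$. Hence $J^N=0$.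

\subsection{The quotient $\bar R=R/J$}

The ring $\bar R$ exists (take least representatives of cosets). It satisfies \eqref{eq:dagger}, by the chain condition applied to the left ideals $J+\sum_{m\ge n}Ry_m$. Its radical is $0$: if for every $r$ there is $s$ with $s(1-rx)\in1+J$, then every $1-rx$ has a left inverse, so $x\in J$.

Call $\bar Ry\ne0$ \emph{minimal} if $\bar Rz=\bar Ry$ for all nonzero $z\in\bar Ry$; this is an arithmetical condition on $y$, and it implies that $\bar Ry$ contains no left ideal other than $0$ and itself.

\emph{Every $\bar Rx\ne0$ contains a minimal $\bar Ry$.} Otherwise choose $x_0=x,x_1,\dots$ with $0\ne\bar Rx_{j+1}\subsetneq\bar Rx_j$. By \eqref{eq:dagger} some $x_j$ lies in $\sum_{m>j}\bar Rx_m=\bar Rx_{j+1}$, which contradicts the strict inclusion.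

\emph{A minimal $S=\bar Ry$ is generated by an idempotent.} If $S^2=0$, then $(ry)^2=0$, so $1-ry$ has inverse $1+ry$ for all $r$, and $y$ lies in the radical of $\bar R$, which is $0$. So $Ss\ne0$ for some $s\in S$, and the left ideal $Ss\subseteq S$ equals $S$. Take $e\in S$ with $es=s$; then $e\ne0$. The left ideal $\{t\in S:ts=0\}$ does not contain $e$, so it is $0$, and it contains $e^2-e$. Hence $e^2=e$ and $S=\bar Re$.

\emph{The identity is a finite sum of such idempotents.} Suppose $e_1,\dots,e_j$ are orthogonal idempotents ($e_ie_{i'}=0$ for $i\ne i'$) with each $\bar Re_i$ minimal, and suppose $f_j=1-\sum_{i\le j}e_i\ne0$. Then $f=f_j$ is an idempotent with $fe_i=e_if=0$ for $i\le j$. Take a minimal $\bar Re\subseteq\bar Rf$ with $e^2=e$, so that $ef=e$, and put $e_{j+1}=fe$. Then $e_{j+1}^2=f(ef)e=e_{j+1}$ and $fe_{j+1}=e_{j+1}f=e_{j+1}$, so $e_{j+1}$ is orthogonal to $e_1,\dots,e_j$. Also $ee_{j+1}=efe=e$, so $\bar Re_{j+1}=\bar Re$ is minimal. Suppose this process never stops. For $m>j$ we have $f_m=f_{j+1}-\sum_{j+1<i\le m}e_i=f_mf_{j+1}$ by orthogonality. By \eqref{eq:dagger} some $f_j$ lies in $\bar Rf_{j+1}$,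 so $f_j=f_jf_{j+1}=f_j-f_je_{j+1}=f_{j+1}$, which contradicts $e_{j+1}\ne0$. Hence $1=e_1+\dots+e_r$ in $\bar R$ for some $r\ge0$. Fix lifts $\tilde e_1,\dots,\tilde e_r\in R$.

\subsection{Ascending chains}

Let $(I_n)$ be an ascending sequence of left ideals of $R$. For $i<N$ put $G^i_n=(I_n\cap J^i)+J^{i+1}$, an ascending sequence of left ideals.

\medskip\noindent\emph{Claim. For each $i<N$, the sequence $(G^i_n)_n$ is eventually constant.}

\medskip
The layer $J^i/J^{i+1}$ is an $\bar R$-module, and the idea is the one that makes rising and falling agree for vectors: a dependence relation can be solved for any term that occurs in it, provided each term generates a simple module. Write $\equiv$ for congruence modulo $J^{i+1}$, and note that $xz\equiv0$ for $x\in J$ and $z\in J^i$. If the claim fails, choose $n_0<n_1<\cdots$ and $z'_j\in I_{n_{j+1}}\cap J^i$ with $z'_j\notin G_j:=G^i_{n_j}$. Since $1-\sum_t\tilde e_t\in J$, we have $z'_j\equiv\sum_t\tilde e_tz'_j$, and since $G_j\supseteq J^{i+1}$ is closed under sums, there is $t=t(j)$ with $z_j:=\tilde e_tz'_j\notin G_j$. Then $z_j\in I_{n_{j+1}}\cap J^i$, and $\tilde e_tz_j\equiv z_j$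 because $\tilde e_t^2-\tilde e_t\in J$.

By \eqref{eq:dagger} there is a relation $\sum_{l=j}^{j'}r_lz_l=0$ with $r_j=-1$. As $z_j\notin J^{i+1}$, there is a largest $m$ with $r_mz_m\not\equiv0$. For $l<m$ we have $z_l\in I_{n_{l+1}}\cap J^i\subseteq I_{n_m}\cap J^i$, so $r_mz_m\equiv-\sum_{j\le l<m}r_lz_l$ gives $r_mz_m\in G_m$. Let $t=t(m)$. Then $r_m\tilde e_t\notin J$, since otherwise $r_mz_m\equiv r_m\tilde e_tz_m\equiv0$. So the image of $r_m\tilde e_t$ in $\bar R$ is a nonzero element of the minimal $\bar Re_t$, and there is $s\in R$ with $sr_m\tilde e_t-\tilde e_t\in J$. Therefore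
\[
z_m\equiv\tilde e_tz_m\equiv sr_m\tilde e_tz_m\equiv sr_mz_m\in G_m ,
\]
so $z_m\in G_m$, a contradiction. This proves the claim.

\medskip
The function sending $i<N$ to the least $n$ from which $(G^i_n)_n$ is constant exists by arithmetical comprehension; let $n^*$ be its maximum. We show by downward induction on $i\le N$ that $I_n\cap J^i=I_{n+1}\cap J^i$ for all $n\ge n^*$. For $i=N$ both sides are $0$. Let $i<N$ and $x\in I_{n+1}\cap J^i\subseteq G^i_{n+1}=G^i_n$, and write $x=y+z$ with $y\in I_n\cap J^i$ and $z\in J^{i+1}$. Then $z=x-y\in I_{n+1}\cap J^{i+1}=I_n\cap J^{i+1}$, so $x\in I_n$. For $i=0$ we obtain $I_n=I_{n+1}$ for all $n\ge n^*$. Thus $R$ is left Noetherian, and Theorem~\ref{thm:B} is proved.\qed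

\begin{remark}
For the ring $R$ and the model $\mathcal M$ of Theorem~\ref{thm:A}, this proof breaks down in Section~\ref{sub:nilp}. Property \eqref{eq:dagger} holds for all sequences in $\mathcal M$ by Lemma~\ref{lem:chains}, but the sequence $(J^n)$ is not in $\mathcal M$. If it were, it would stabilize at some $\mathfrak b\in\mathcal M$; the elements $b_j$ can be found by a search computable in $R\oplus\mathfrak b$; and the argument would give $J^N=0$, contrary to Remark~\ref{rem:notnilp}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Artinian}
\emph{The computability, definability, and proof theory of Artinian rings},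
\texttt{http://www.math.csi.cuny.edu/\textasciitilde conidis/papers/CONIDIS\_ARTIND.pdf}.

\bibitem{Chain}
Conidis, \emph{Chain conditions in computable rings}, Trans. AMS \textbf{362} (2010).

\bibitem{JS}
Jockusch and Soare, 1972.

\end{thebibliography}
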